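\title{Logarithmic asymptotics of the number of convex lattice polygons of bounded area}

\begin{abstract}
Let $N_2(A)$ be the number of convex lattice polygons of area at most $A$, counted up to affine automorphisms of $\mathbf Z^2$. We prove that $A^{-1/3}\log N_2(A)$ tends to a limit $\Lambda$, and we express $\Lambda$ as the maximum of an explicit function of one real variable. The proof determines the exponential growth rate of the number of classes with lattice width close to $2\beta A^{1/3}$, for every $\beta>0$. This rate tends to $3(12\zeta(3))^{1/3}$ as $\beta\to\infty$, but $\Lambda$ is strictly larger; the strict inequality comes from a nonreal zero of the Riemann zeta function. As a consequence, all but an exponentially small fraction of the classes have lattice width of exact order $A^{1/3}$. Numerically, $7.302<\Lambda<7.833$.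
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{convex lattice polygon} is the convex hull of finitely many points of $\mathbf Z^2$, provided that it has nonempty interior. Two such polygons are \emph{equivalent} if one is carried onto the other by a map $x\mapsto Tx+b$, where $T$ is an integer $2\times2$ matrix with $\det T=\pm1$ and $b\in\mathbf Z^2$. These maps preserve the lattice and the area. Translations and shears produce infinitely many polygons of the same area from a single one, so the quantity to count is the number $N_2(A)$ of equivalence classes of convex lattice polygons of area at most $A$. The growth of $N_2(A)$ is the planar case of a question of Arnold, and it is known that $c_1A^{1/3}\le\log N_2(A)\le c_2A^{1/3}$ for some positive constants $c_1,c_2$ and all large $A$. Open problem~6 of the survey \cite{survey} asks whether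
\[
\lim_{A\to\infty}A^{-1/3}\log N_2(A)
\]
exists, and for its value if it does. We show that the limit exists and determine it. The proof does not use the two known bounds.

We sort the classes by an invariant that measures how flat a polygon is with respect to the lattice. The \emph{lattice width} $w(P)$ is the minimum of $\max_Pu-\min_Pu$ over all nonzero integer linear functionals $u(x,y)=px+qy$. It is a positive integer and it is invariant under equivalence. Let $N(w,A)$ be the number of classes with lattice width $w$ and area at most $A$.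

Small widths contribute little. A polygon of width $1$ is equivalent to the convex hull of $(0,0),(p,0),(0,1),(q,1)$ for some integers $p,q\ge0$; its area is $(p+q)/2$, so $N(1,A)\le(2A+1)^2$. In general, Lemma~\ref{lem:normal} below places a polygon of width $w$ in the box $[-5A/w,5A/w]\times[0,w]$, and the polygon has at most two vertices in each of the $w+1$ rows. Hence $\log N(w,A)=O(w\log A)$, which is negligible when $w=o(A^{1/3}/\log A)$. At the other extreme, $w$ can be of order $\sqrt A$, as for a square. The scale on which the count changes its behavior turns out to be $w\approx A^{1/3}$.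

Let $\varphi$ be Euler's function, and put
\[
c=\frac{\zeta(3)}{\zeta(2)},\qquad C_0=3(2\pi^2c)^{1/3}=3\bigl(12\zeta(3)\bigr)^{1/3}\approx7.303 .
\]
For $\lambda>0$ define
\begin{equation}\label{eq:F}
F(\lambda)=-\sum_{n\ge1}\varphi(n)\log(1-e^{-n\lambda})=\sum_{r,n\ge1}\frac{\varphi(n)}{r}\,e^{-rn\lambda}.
\end{equation}
This is a decreasing bijection of $(0,\infty)$ onto itself (Lemma~\ref{lem:F}); let $g=F^{-1}$. For $m,\beta>0$ define
\begin{equation}\label{eq:Psi}
\Psi(m)=\int_{-1}^1g\bigl(m(1-v^2)\bigr)\,dv,\qquad f(\beta)=\inf_{m>0}\Bigl\{2\beta\Psi(m)+\frac{2m}{\beta^2}\Bigr\}.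
\end{equation}
One can write $\Psi$ without inverting $F$. Since $g(m(1-v^2))>\lambda$ if and only if $v^2>1-F(\lambda)/m$, integrating the indicator function of this event first in $v$ and then in $\lambda$ gives
\[
\Psi(m)=2\int_0^\infty\Bigl(1-\sqrt{(1-F(\lambda)/m)_+}\,\Bigr)\,d\lambda .
\]
Section~\ref{sec:chains} explains where these functions come from.

\begin{theorem}\label{thm:limit}
The limit $\lim_{A\to\infty}A^{-1/3}\log N_2(A)$ exists and equals
\begin{equation}\label{eq:Lambda}
\Lambda=\max_{\beta>0}f(\beta)=\max_{m>0}\,3\bigl(2m\,\Psi(m)^2\bigr)^{1/3}.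
\end{equation}
Both maxima are attained, and every maximizing $m$ satisfies $\Psi(m)+2m\Psi'(m)=0$.
\end{theorem}

\begin{theorem}\label{thm:bounds}
We have $3(12\zeta(3))^{1/3}<\Lambda\le3\bigl(\tfrac32\pi^2\zeta(3)\bigr)^{1/3}$. Numerically, $7.302<\Lambda<7.833$.
\end{theorem}

\begin{theorem}\label{thm:profile}
Let $0\le\beta_1<\beta_2\le\infty$. As $A\to\infty$, the number of classes of area at most $A$ whose lattice width $w$ satisfies $\beta_1\le w/(2A^{1/3})\le\beta_2$ is
\[
\exp\Bigl\{\Bigl(\sup_{(\beta_1,\beta_2)}f+o(1)\Bigr)A^{1/3}\Bigr\}.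
\]
The function $f$ is continuous, $f(0+)=0$, and $f(\infty)=C_0<\Lambda$. Consequently there are $0<b_1<b_2$ and $\eta>0$ such that all but a fraction $O(e^{-\eta A^{1/3}})$ of the classes of area at most $A$ have lattice width in $[b_1A^{1/3},b_2A^{1/3}]$.
\end{theorem}

The natural guess for the limit is $C_0$. It is the constant that the affine isoperimetric inequality, combined with the known asymptotics for convex lattice polygons in a dilated convex body, suggests for polygons of bounded aspect ratio. It can also be read off from \eqref{eq:Psi}. As $\lambda\to0$ we have $F(\lambda)\sim c\lambda^{-2}$; in this regime the sum over the lattice rows $n$ in \eqref{eq:F} behaves like an integral. Call the replacement of $F$ by $c\lambda^{-2}$ the \emph{homogeneous model}. In it $g(m)=\sqrt{c/m}$ and $\Psi(m)=\pi\sqrt{c/m}$, and the substitution $m=z\beta^2$ turns the infimum in \eqref{eq:Psi} into $\min_{z>0}\{2\pi\sqrt{c/z}+2z\}=C_0$, for every $\beta$. The true $f$ starts at $f(0+)=0$, where the discreteness of the rows destroys almost all choice, and tends to $C_0$ at infinity. One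 would expect $f$ to stay below $C_0$. Theorem~\ref{thm:bounds} says that it does not.

After the preparations in Sections~\ref{sec:chains} and~\ref{sec:functions}, we prove matching upper and lower bounds for a given width in Sections~\ref{sec:upper} and~\ref{sec:lower}, the inequality $\Lambda>C_0$ in Section~\ref{sec:strict}, and the three theorems in Section~\ref{sec:end}.

\section{Chains and the local count}\label{sec:chains}

\subsection*{Chains and caps}
Let $\mathcal P$ be the set of primitive vectors in the upper half-plane, that is, of $z=(x,y)\in\mathbf Z^2$ with $y\ge1$ and $\gcd(x,y)=1$. We call $y=y(z)$ the \emph{height} and $x/y$ the \emph{slope} of $z$; slopes are horizontal displacement per unit of height. Distinct elements of $\mathcal P$ have distinct slopes. A \emph{configuration} is a finitely supported function $\nu\colon\mathcal P\to\{0,1,2,\dots\}$, written $z\mapsto\nu_z$, and its height is $Y(\nu)=\sum_z\nu_z\,y(z)$.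

A \emph{right chain} of height $w$ is the graph $x=R(y)$, $0\le y\le w$, of a concave piecewise linear function whose endpoints and breakpoints are lattice points. Its edges, directed upward, are vectors $\nu_zz$ with $z\in\mathcal P$, and their slopes decrease upward. Conversely, a configuration of height $w$ and a starting point determine a right chain: lay out the vectors $\nu_zz$ in order of decreasing slope. A \emph{left chain} $x=L(y)$ is defined in the same way with a convex function and increasing slopes; the reflection $x\mapsto-x$ exchanges the two kinds. If a convex lattice polygon $P$ has $y$-range $[0,w]$, then $R(y)=\max\{x:(x,y)\in P\}$ and $L(y)=\min\{x:(x,y)\in P\}$ are a right and a left chain, and $P=\{(x,y):L(y)\le x\le R(y)\}$.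

The \emph{cap} of a chain is the region between the chain and the chord joining its endpoints. Its area has two expressions. The first drives the upper bound and the second the lower bound.

\begin{lemma}\label{lem:cap}
Let a right chain of height $w$ have edges of slopes $s_1>\dots>s_r$ and heights $y_1,\dots,y_r$, and let $\eta_a=y_1+\dots+y_a$ be the heights of its vertices, with $\eta_0=0$. The area of its cap equals
\[
\sum_{a=1}^{r-1}\frac{\eta_a(w-\eta_a)}2\,(s_a-s_{a+1})=\frac14\sum_{a,b=1}^ry_ay_b\,|s_a-s_b| .
\]
\end{lemma}

\begin{proof}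
Let $M_0(y)=\frac12y(w-y)$, and let $u$ be the difference between $R$ and the affine function that describes the chord, so that $u(0)=u(w)=0$ and the cap has area $\int_0^wu\,dy$. Since $M_0(\eta_0)=M_0(\eta_r)=0$, summation by parts gives
\[
\sum_{a=1}^{r-1}M_0(\eta_a)(s_a-s_{a+1})=\sum_{a=1}^rs_a\bigl(M_0(\eta_a)-M_0(\eta_{a-1})\bigr)=\int_0^wR'M_0'\,dy .
\]
Now $R'-u'$ is constant and $\int_0^wM_0'\,dy=0$, so the last integral equals $\int_0^wu'M_0'\,dy=-\int_0^wuM_0''\,dy=\int_0^wu\,dy$. For the second expression, write $s_a-s_b=\sum_{a\le i<b}(s_i-s_{i+1})$ for $a<b$. Then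
\[
\sum_{a<b}y_ay_b(s_a-s_b)=\sum_{i=1}^{r-1}(s_i-s_{i+1})\Bigl(\sum_{a\le i}y_a\Bigr)\Bigl(\sum_{b>i}y_b\Bigr)=\sum_{i=1}^{r-1}(s_i-s_{i+1})\,\eta_i(w-\eta_i).\qedhere
\]
\end{proof}

When we construct polygons, passing to classes will cost only a polynomial factor.

\begin{lemma}\label{lem:classes}
Let $\mathcal F$ be a finite family of convex lattice polygons whose vertices all lie in a set of $B$ points. Then the members of $\mathcal F$ represent at least $|\mathcal F|/B^3$ classes.
\end{lemma}

\begin{proof}
Fix $P_0\in\mathcal F$ and three of its vertices; they are not collinear. An affine map that carries $P_0$ onto a member of $\mathcal F$ is determined by the images of these vertices, for which there are at most $B^3$ choices. So each class contains at most $B^3$ members of $\mathcal F$.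
\end{proof}

\subsection*{Configurations in a window of slopes}
The basic problem is local: count the configurations whose slopes lie in a given interval and whose height is bounded. We first count the available vectors row by row.

\begin{lemma}\label{lem:coprime}
Let $n\ge1$ and let $U$ be an open interval of length $\Delta>0$. The number of integers $x$ coprime to $n$ with $x/n\in U$ differs from $\varphi(n)\Delta$ by at most $2\sqrt n$.
\end{lemma}

\begin{proof}
For $d\mid n$, the multiples $x=dx'$ with $x/n\in U$ correspond to integers $x'$ in an open interval of length $n\Delta/d$, so their number is $n\Delta/d+\theta_d$ with $|\theta_d|\le1$. By inclusion and exclusion the count is $\sum_{d\mid n}\mu(d)(n\Delta/d+\theta_d)$, where $\mu$ is the M\"obius function, and $\sum_{d\mid n}\mu(d)n/d=\varphi(n)$. The number of divisors of $n$ is at most $2\sqrt n$, because one of $d$ and $n/d$ is at most $\sqrt n$.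
\end{proof}

\begin{lemma}\label{lem:window}
Let $U$ be an open interval of length $\Delta\ge0$ and let $Y,\lambda>0$. The logarithm of the number of configurations with all slopes in $U$ and height at most $Y$ is at most
\[
\lambda Y+\Delta F(\lambda)+8\lambda^{-3/2}.
\]
\end{lemma}

\begin{proof}
If $\Delta=0$ there is one configuration. Let $\Delta>0$ and let $V\subset\mathcal P$ be the set of vectors with slope in $U$. Each configuration that we count satisfies $1\le e^{\lambda Y}e^{-\lambda Y(\nu)}$. Summing over all configurations supported in $V$ and expanding geometric series, we bound the number by $e^{\lambda Y}\prod_{z\in V}(1-e^{-\lambda y(z)})^{-1}$. By Lemma~\ref{lem:coprime} the logarithm of the product is at most $\Delta F(\lambda)+E(\lambda)$, where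
\[
E(\lambda)=-\sum_{n\ge1}2\sqrt n\,\log(1-e^{-n\lambda})=\sum_{r\ge1}\frac2r\sum_{n\ge1}\sqrt n\,e^{-rn\lambda}.
\]
For $x>0$ the function $t\mapsto\sqrt t\,e^{-xt/2}$ is maximal at $t=1/x$, so $\sqrt n\,e^{-xn/2}\le x^{-1/2}$; also $\sum_ne^{-xn/2}=(e^{x/2}-1)^{-1}\le2/x$. Hence $\sum_n\sqrt n\,e^{-xn}\le2x^{-3/2}$ and $E(\lambda)\le4\zeta(5/2)\lambda^{-3/2}\le8\lambda^{-3/2}$.
\end{proof}

Thus $F(\lambda)$ is the logarithm of the generating function $\sum_\nu e^{-\lambda Y(\nu)}$ per unit length of the window. The main term $\lambda Y+\Delta F(\lambda)$ is smallest when $Y/\Delta=-F'(\lambda)$. The following case, in which everything can be counted exactly, shows that this choice is sharp and where the exponent $1/3$ comes from.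

\begin{example}[one row]\label{ex:row}
Allow only the vectors $(x,1)$ with $x\in\{1,\dots,\Delta\}$, where $\Delta$ is a positive integer. A configuration of height at most $Y$ is a multiset of at most $Y$ elements of a set of size $\Delta$, so there are $\binom{Y+\Delta}{Y}$ of them. The argument above bounds the logarithm of this number by $\lambda Y+\Delta F_1(\lambda)$ with $F_1(\lambda)=-\log(1-e^{-\lambda})$. The condition $Y/\Delta=-F_1'(\lambda)=1/(e^\lambda-1)$ gives $e^\lambda=(Y+\Delta)/Y$, and the bound becomes
\[
Y\log\frac{Y+\Delta}Y+\Delta\log\frac{Y+\Delta}\Delta,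
\]
which by Stirling's formula is $\log\binom{Y+\Delta}Y$ up to $O(\log(Y+\Delta))$.

Take $\Delta=\ell$ and height exactly $\ell$. There are $\binom{2\ell-1}\ell\ge4^\ell/(4\ell+2)$ configurations, and all but $\ell$ of them use two different slopes. Use such a configuration for both a right and a left chain starting at $0$. The chains have a common chord and bound a convex lattice polygon, of area at most $2\cdot\frac14\ell^2\cdot\ell$ by Lemma~\ref{lem:cap}, with vertices in $[0,\ell^2]\times[0,\ell]$. With $\ell=\lfloor(2A)^{1/3}\rfloor$, Lemma~\ref{lem:classes} gives $\log N_2(A)\ge(2^{1/3}\log4-o(1))A^{1/3}$.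

In general the area scales like $Y^2\Delta$. If $Y=\beta A^{1/3}$ and $\Delta=\beta^{-2}A^{1/3}$, the inequality $\binom{a}{b}\le(ea/b)^b$ bounds $A^{-1/3}\log\binom{Y+\Delta}Y$ by both $\beta\log(e+e\beta^{-3})$ and $\beta^{-2}\log(e+e\beta^3)$. So a single row is efficient only when the height and the range of slopes are both of order $A^{1/3}$. For larger heights the higher rows in \eqref{eq:F} take over.
\end{example}

\subsection*{From the local count to $f$}
The following informal computation is the plan of the proof. Consider a right chain of height $w$ and cut it into thin horizontal strips. In the strip of thickness $dy$ at height $y$ the slope drops by $d(-R')$, and Lemma~\ref{lem:window} allows a different $\lambda=\lambda(y)$ in each strip. The logarithm of the number of chains close to a given shape is then at most about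
\[
\int_0^w\lambda(y)\,dy+\int F(\lambda(y))\,d(-R').
\]
The difficulty is that the second term depends on the unknown shape $R$, of which we control only the area. Lemma~\ref{lem:cap} says that for exactly this purpose $F(\lambda(y))$ should be a parabola vanishing at $0$ and $w$. With $v=2y/w-1$, choose $\lambda$ so that
\[
F(\lambda(y))=m(1-v^2)=\frac{8m}{w^2}\cdot\frac{y(w-y)}2 .
\]
The second term becomes $8m/w^2$ times the area of the cap, whatever the shape, and the first becomes $\frac w2\Psi(m)$. For two chains with caps of total area at most $A$ the bound is $w\Psi(m)+8mA/w^2$. For $w=2\beta A^{1/3}$ this is $A^{1/3}$ times the expression in braces in \eqref{eq:Psi}. The bound is sharp for the shape that gains height $-F'(\lambda)$ per unit of slope at every point, and we shall see that the minimizing $m$ is the one for which this shape has area exactly $A$.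

\section{The functions $F$, $\Psi$ and $f$}\label{sec:functions}

\begin{lemma}\label{lem:F}
The function $F$ is smooth and strictly decreasing, $F'$ is strictly increasing, $F(0+)=\infty$ and $F(\infty)=0$. Moreover:
\begin{enumerate}
\item[(a)] $\lambda^2F(\lambda)\le\frac34\zeta(3)$ for all $\lambda>0$;
\item[(b)] $\lambda^2F(\lambda)\to c$ as $\lambda\to0$;
\item[(c)] $F\le-F'$ on $(0,\infty)$, and $F(\lambda)\le e^{1-\lambda}F(1)$, $|F'(\lambda)|\le e^{1-\lambda}|F'(1)|$ for $\lambda\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
The double series \eqref{eq:F} and its termwise derivatives converge locally uniformly on $(0,\infty)$, and $F'<0<F''$ termwise. The term $-\log(1-e^{-\lambda})$ gives $F(0+)=\infty$. For (c), compare the series for $F$ with $-F'(\lambda)=\sum_{r,n}n\varphi(n)e^{-rn\lambda}$ using $1/r\le n$, and use $e^{-rn\lambda}\le e^{-rn}e^{1-\lambda}$ for $\lambda\ge1$. This also gives $F(\infty)=0$.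

(a) Put $\phi(x)=\sum_n\varphi(n)e^{-nx}$, so that $F(\lambda)=\sum_r\phi(r\lambda)/r$. It suffices to show $\phi(x)\le\frac34x^{-2}$. Let $p(x)=\sum_nne^{-nx}=1/(4\sinh^2(x/2))$. Since $\varphi(n)\le n$ for all $n$ and $\varphi(n)\le n/2$ for even $n$,
\[
\phi(x)\le p(x)-p(2x)=\frac{4\cosh^2(x/2)-1}{4\sinh^2x}=\frac{2\cosh x+1}{4\sinh^2x}.
\]
So we need $x^2(2\cosh x+1)\le3\sinh^2x=\frac32(\cosh2x-1)$, and we compare Taylor coefficients. At $x^2$ both are $3$. At $x^{2j}$ with $j\ge2$ they are $4j(2j-1)/(2j)!$ and $\frac32\,4^j/(2j)!$. The numerators are both $24$ for $j=2$. From $j$ to $j+1$ the right one grows by the factor $4$ and the left one by $\frac{(j+1)(2j+1)}{j(2j-1)}\le\frac52$.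

(b) Let $S(u)=\sum_{n\le u}\varphi(n)$. Then $S(u)\le u^2$, and we recall that $S(u)\sim\frac3{\pi^2}u^2$ as $u\to\infty$. By dominated convergence with majorant $t^2e^{-t}$,
\[
x^2\phi(x)=x^3\int_0^\infty S(u)e^{-ux}\,du=\int_0^\infty x^2S(t/x)e^{-t}\,dt\longrightarrow\frac3{\pi^2}\int_0^\infty t^2e^{-t}\,dt=\frac1{\zeta(2)}
\]
as $x\to0$. In $\lambda^2F(\lambda)=\sum_rr^{-3}(r\lambda)^2\phi(r\lambda)$ the $r$th term is at most $\frac34r^{-3}$, so the sum tends to $\zeta(3)/\zeta(2)$.
\end{proof}

It follows that $g$ is a smooth decreasing bijection of $(0,\infty)$, that $g'=1/F'(g)$ is negative and strictly increasing, and by (c) that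
\begin{equation}\label{eq:gprime}
x|g'(x)|=F(\lambda)/|F'(\lambda)|\le1\qquad(\lambda=g(x)).
\end{equation}
Put $\gamma(x)=\sqrt x\,g(x)$. For $x=F(\lambda)$ we have $\gamma(x)^2=\lambda^2F(\lambda)$, so (a), (c) and (b) give
\begin{equation}\label{eq:gamma}
0<\gamma\le\bigl(\tfrac34\zeta(3)\bigr)^{1/2},\qquad\gamma(0+)=0,\qquad\gamma(\infty)=\sqrt c .
\end{equation}

\begin{lemma}\label{lem:Psi}
The function $\Psi$ is positive, strictly decreasing and $C^1$, with
\begin{equation}\label{eq:Psiprime}
\Psi'(m)=\int_{-1}^1(1-v^2)\,g'\bigl(m(1-v^2)\bigr)\,dv,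
\end{equation}
and $\Psi'$ is an increasing homeomorphism of $(0,\infty)$ onto $(-\infty,0)$. Moreover $m\Psi(m)^2\le\frac34\pi^2\zeta(3)$ for all $m$, and $m\Psi(m)^2$ tends to $0$ as $m\to0$ and to $\pi^2c$ as $m\to\infty$.
\end{lemma}

\begin{proof}
We have $\sqrt m\,\Psi(m)=\int_{-1}^1\gamma(m(1-v^2))(1-v^2)^{-1/2}\,dv$ and $\int_{-1}^1(1-v^2)^{-1/2}dv=\pi$. The bound follows from \eqref{eq:gamma}, and the two limits follow from \eqref{eq:gamma} by dominated convergence. By \eqref{eq:gprime} the integrand in \eqref{eq:Psiprime} is at most $1/m$ in absolute value. This justifies differentiation under the integral sign and shows that $\Psi'$ is continuous with $0<-\Psi'(m)\le2/m$. In particular $\Psi'(\infty)=0$. Since $g'$ is strictly increasing, so is $\Psi'$. Finally $\Psi(0+)=\infty$ by monotone convergence, because $g(0+)=\infty$; if the increasing function $\Psi'$ were bounded below, $\Psi$ would be bounded near $0$. Hence $\Psi'(0+)=-\infty$.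
\end{proof}

Write
\[
\Phi(\beta,m)=2\beta\Psi(m)+\frac{2m}{\beta^2},\qquad G(m)=3\bigl(2m\Psi(m)^2\bigr)^{1/3}.
\]
By definition $f(\beta)$ is the infimum of $\Phi$ over $m$. It turns out that $G(m)$ is the minimum of $\Phi$ over $\beta$, and playing the two minimizations against each other yields all properties of $f$ that we need.

\begin{lemma}\label{lem:sandwich}
There are increasing homeomorphisms $m_1,m_2$ of $(0,\infty)$ onto itself, defined by
\[
-\Psi'(m_1(\beta))=\beta^{-3},\qquad\frac{2m_2(\beta)}{\Psi(m_2(\beta))}=\beta^3,
\]
such that $f(\beta)=\Phi(\beta,m_1(\beta))$ and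
\begin{equation}\label{eq:sandwich}
G(m_1(\beta))\le f(\beta)\le G(m_2(\beta))\qquad(\beta>0).
\end{equation}
Consequently $f$ is continuous, $f(0+)=0$, $f(\infty)=C_0$, and
\[
\sup f=\sup G\le3\bigl(\tfrac32\pi^2\zeta(3)\bigr)^{1/3}.
\]
If $f$ attains its supremum, so does $G$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:Psi}, $-\Psi'$ is a decreasing homeomorphism of $(0,\infty)$, and $2m/\Psi(m)$ is continuous and strictly increasing from $0$ to $\infty$. This gives $m_1$ and $m_2$. The derivative $\partial_m\Phi=2\beta(\Psi'(m)+\beta^{-3})$ is negative for $m<m_1(\beta)$ and positive for $m>m_1(\beta)$, so $f(\beta)=\Phi(\beta,m_1(\beta))$, which is continuous in $\beta$. By the inequality of arithmetic and geometric means,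
\[
\Phi(\beta,m)=\beta\Psi(m)+\beta\Psi(m)+2m\beta^{-2}\ge G(m),
\]
with equality if and only if $\beta\Psi(m)=2m\beta^{-2}$, that is, $m=m_2(\beta)$. Taking $m=m_1(\beta)$ gives the left inequality in \eqref{eq:sandwich}, and $f(\beta)\le\Phi(\beta,m_2(\beta))=G(m_2(\beta))$ is the right one. By Lemma~\ref{lem:Psi}, $G(0+)=0$, $G(\infty)=3(2\pi^2c)^{1/3}=C_0$, and $G\le3(\frac32\pi^2\zeta(3))^{1/3}$. Since $m_1$ and $m_2$ tend to $0$ at $0$ and to $\infty$ at $\infty$, the limits of $f$ follow. The left inequality and the surjectivity of $m_1$ give $\sup G\le\sup f$, and the right inequality gives the converse. If $f(\beta_*)=\sup f$, then $G(m_2(\beta_*))\ge\sup f=\sup G$.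
\end{proof}

From now on $\Lambda$ denotes $\sup f=\sup G$; that the suprema are attained will follow from $\Lambda>C_0$.

\section{The upper bound for a given width}\label{sec:upper}

The lattice width enters the upper bound by confining a representative of each class to a box with $O(A)$ lattice points. For an arbitrary primitive functional the height of the polygon could be far larger than $\sqrt A$.

\begin{lemma}\label{lem:normal}
Let $P$ have lattice width $w$ and area at most $A$. Then $w^2\le3A$, and $P$ is equivalent to a polygon with $y$-range $[0,w]$, whose leftmost lowest vertex is $0$, and on which $|x|\le X:=5A/w$.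
\end{lemma}

\begin{proof}
We write $|\cdot|$ for area and use three standard facts on convex bodies in the plane. Minkowski's theorem: an origin-symmetric convex body with no nonzero integer point in its interior has area at most $4$. Mahler's inequality: an origin-symmetric convex body $K$ and its polar $K^\circ=\{u:\langle u,z\rangle\le1\text{ for all }z\in K\}$ satisfy $|K||K^\circ|\ge8$. The Rogers--Shephard inequality: $|P-P|\le6|P|$.

Let $K=P-P$. The range $\max_Pu-\min_Pu$ equals $\max_Ku$, and the interior of $wK^\circ$ consists of the $u$ with $\max_Ku<w$. By the definition of $w$ it contains no nonzero integer point, so $w^2|K^\circ|\le4$ and $w^2\le|K|/2\le3|P|\le3A$.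

A functional $u$ attaining the width is primitive, since $u=ju'$ with $j\ge2$ would give $u'$ a smaller range. So $u$ is the second coordinate in some basis of the lattice. Translate the leftmost lowest vertex to $0$ and apply a shear $(x,y)\mapsto(x+jy,y)$ that moves some highest vertex to $(i,w)$ with $0\le i<w$. For $(x,y)\in P$ the triangle with vertices $0$, $(i,w)$, $(x,y)$ lies in $P$ and has area $\frac12w|x-iy/w|\le A$. Hence $|x|\le w+2A/w\le5A/w$, because $w\le3A/w$.
\end{proof}

We call a polygon as in Lemma~\ref{lem:normal} \emph{normal}. Near the bottom and the top of a chain the plan of Section~\ref{sec:chains} breaks down: the parabola vanishes there, and no slope bounds the window from outside. These pieces occupy a box of small area, and a crude count with a second weight on the horizontal displacement suffices.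

\begin{lemma}\label{lem:ends}
Let $Y,Z>0$ and $\xi=(YZ)^{1/3}$. The logarithm of the number of configurations with $\sum_z\nu_zy(z)\le Y$ and $\sum_z\nu_z|x(z)|\le Z$ is at most $5\xi+2Y/\xi$.
\end{lemma}

\begin{proof}
Let $\lambda,\kappa>0$. As in Lemma~\ref{lem:window}, the number is at most $e^{\lambda Y+\kappa Z}\prod(1-e^{-\lambda y-\kappa|x|})^{-1}$, where we extend the product to all $x\in\mathbf Z$, $y\ge1$. Using $\sum_{j\ge1}e^{-jt}\le1/t$, we bound the logarithm of the product by
\[
\sum_{r\ge1}\frac1r\sum_{y\ge1}e^{-r\lambda y}\sum_{x\in\mathbf Z}e^{-r\kappa|x|}\le\sum_{r\ge1}\frac1r\cdot\frac1{r\lambda}\Bigl(1+\frac2{r\kappa}\Bigr)=\frac{\zeta(2)}\lambda+\frac{2\zeta(3)}{\lambda\kappa}\le\frac2\lambda+\frac3{\lambda\kappa}.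
\]
Take $\lambda=\xi/Y$ and $\kappa=\xi/Z$, so that $\lambda Y=\kappa Z=\xi$ and $\lambda\kappa=1/\xi$.
\end{proof}

\begin{proposition}\label{prop:upper}
For every $\epsilon>0$ there is $A_\epsilon$ such that, for all $A\ge A_\epsilon$ and all integers $w\ge1$,
\[
N(w,A)\le\exp\bigl\{\bigl(f(\tfrac12wA^{-1/3})+\epsilon\bigr)A^{1/3}\bigr\}.
\]
\end{proposition}

\begin{proof}
Let $A\ge1$ and $w\le\sqrt{3A}$; otherwise $N(w,A)=0$. We count normal polygons of height $w$ and area at most $A$. Such a polygon is determined by the length of its bottom edge and the configurations of its two chains, because the left chain starts at $0$.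

\emph{Cutting a chain.} Lemma~\ref{lem:window} needs windows that are fixed in advance. We obtain them by recording the edges that cross a few given heights. Fix an even integer $k\ge4$ and let $y_j=jw/k$ for $0\le j\le k$. Consider the right chain $R$. For $1\le j\le k-1$ let $E_j$ be the edge whose range of heights $[a,b)$ contains $y_j$, and let $\tau_j=R'(y_j+)$ be its slope, so $\tau_1\ge\dots\ge\tau_{k-1}$ (Figure~\ref{fig:cut}). Distinct edges have distinct slopes, so each of the other edges belongs to one of the following groups: the \emph{middle groups}, with slope in $(\tau_{j+1},\tau_j)$, $1\le j\le k-2$, and the two \emph{end groups}, with slope greater than $\tau_1$ or less than $\tau_{k-1}$. An edge with slope in $(\tau_{j+1},\tau_j)$ lies above $E_j$, whose top is higher than $y_j$, and below $E_{j+1}$, whose bottom is not higher than $y_{j+1}$. An edge of slope greater than $\tau_1$ lies below $E_1$, hence below $y_1$, and an edge of slope less than $\tau_{k-1}$ lies above $E_{k-1}$, hence above $y_{k-1}$. So each group is a configuration of height at most $w/k$. The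 left chain is cut in the same way after the reflection $x\mapsto-x$.

The \emph{datum} of the polygon consists of the bottom length and the vectors $E_1,\dots,E_{k-1}$ of both chains. The bottom length has at most $X+1\le6A$ values. Each $E_j$ has first coordinate in $[-2X,2X]$ and second in $[1,w]$, hence at most $(4X+1)w\le22A$ values. So there are at most $(22A)^{2k}$ data. The datum and the groups determine the polygon. We fix a datum that comes from some normal polygon $P$ of area at most $A$, and we bound the number of ways to choose the groups.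

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.5]
\fill[gray!25] (2,0)--(5,1)--(8,3)--(9,4)--(9,5)--(8,7)--(6,8)--cycle;
\fill[gray!25] (0,0)--(-2,1)--(-3,3)--(-3,4)--(-2,6)--(0,7)--(3,8)--cycle;
\foreach \j in {1,2,3} {\draw[gray] (-4,2*\j)--(10,2*\j); \node[left] at (-4,2*\j) {$y_{\j}$};}
\foreach \a in {-4,...,10} \foreach \b in {0,...,8} \fill (\a,\b) circle (0.05);
\draw (0,0)--(2,0)--(5,1)--(8,3)--(9,4)--(9,5)--(8,7)--(6,8)--(3,8)--(0,7)--(-2,6)--(-3,4)--(-3,3)--(-2,1)--cycle;
\draw[dashed] (2,0)--(6,8) (0,0)--(3,8);
\draw[ultra thick] (5,1)--(8,3) (9,4)--(9,5)--(8,7);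
\node at (7.5,1.45) {$E_1$}; \node at (9.65,4.5) {$E_2$}; \node at (9.3,6.55) {$E_3$};
\node[below] at (0,0) {$0$};
\end{tikzpicture}
\caption{A polygon of lattice width $w=8$ cut at the heights $y_j=2j$ ($k=4$). The caps between the chains and their dashed chords are shaded. The thick edges $E_1,E_2,E_3$ of the right chain have slopes $\tau_1=\frac32$, $\tau_2=0$, $\tau_3=-\frac12$. Of the other edges of the right chain, $(3,1)$ and $(-2,1)$ form the two end groups, $(1,1)$ forms the first middle group, and the second middle group is empty.}\label{fig:cut}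
\end{figure}

\emph{End groups.} A concave function bounded by $X$ in absolute value first increases by at most $2X$ and then decreases by at most $2X$. So an end group satisfies the conditions of Lemma~\ref{lem:ends} with $Y=w/k$ and $Z=4X=20A/w$. Then $\xi=(20A/k)^{1/3}$ and $Y/\xi\le wA^{-1/3}\le\sqrt3A^{1/6}$. Each of the four end groups contributes at most $5(20A/k)^{1/3}+4A^{1/6}$ to the logarithm of the count.

\emph{Middle groups.} Let $m>0$ and
\[
M(y)=\frac{8m}{w^2}\cdot\frac{y(w-y)}2=m\Bigl(1-\Bigl(\frac{2y}w-1\Bigr)^2\Bigr),\qquad m_j=\min_{[y_j,y_{j+1}]}M>0\quad(1\le j\le k-2).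
\]
Apply Lemma~\ref{lem:window} to the $j$th middle group of the right chain with $\lambda=g(m_j)$, so that $F(\lambda)=m_j$. These groups contribute at most
\[
\sum_{j=1}^{k-2}\frac wk\,g(m_j)+\sum_{j=1}^{k-2}m_j(\tau_j-\tau_{j+1})+8\sum_{j=1}^{k-2}g(m_j)^{-3/2}.
\]
In the first sum we compare each term with an integral over the neighboring strip farther from the middle. Since $k$ is even, $w/2=y_{k/2}$ is one of the cutting heights and $M$ is monotone on each strip. For $j<k/2$ we have $m_j=M(y_j)\ge M(y)$ on $[y_{j-1},y_j]$, so $\frac wkg(m_j)\le\int_{y_{j-1}}^{y_j}g(M)\,dy$. For $j\ge k/2$ we have $m_j=M(y_{j+1})\ge M(y)$ on $[y_{j+1},y_{j+2}]$, so $\frac wkg(m_j)\le\int_{y_{j+1}}^{y_{j+2}}g(M)\,dy$. These strips do not overlap, and the first sum is at most $\int_0^wg(M)\,dy=\frac w2\Psi(m)$.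

The second sum depends only on the datum, so we may evaluate it on the right chain of $P$. In the notation of Lemma~\ref{lem:cap}, $\tau_j-\tau_{j+1}$ is the sum of the drops $s_a-s_{a+1}$ over the vertices with $\eta_a\in(y_j,y_{j+1}]$, and $M(\eta_a)\ge m_j$ for these. Therefore the second sum is at most $\sum_aM(\eta_a)(s_a-s_{a+1})$, which is $8m/w^2$ times the area of the right cap of $P$. In the third sum, $m_j\le m$ gives $g(m_j)^{-3/2}\le g(m)^{-3/2}$.

The left chain satisfies the same bounds with the left cap of $P$. The left chord lies to the left of the right chord, the left cap lies to the left of the former and the right cap to the right of the latter. So the caps have disjoint interiors, they lie in $P$, and their areas add up to at most $A$.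

\emph{Total.} With $w=2\beta A^{1/3}$ we have $w\Psi(m)+8mA/w^2=\Phi(\beta,m)A^{1/3}$, and so, for every $m>0$,
\[
\log N(w,A)\le\Phi(\beta,m)A^{1/3}+16k\,g(m)^{-3/2}+20(20A/k)^{1/3}+16A^{1/6}+2k\log(22A).
\]
Take $m=m_1(\beta)$, so that $\Phi(\beta,m)=f(\beta)$. The only error term that depends on $w$ is the one with $g(m)$, and it is here that the bound on the width is needed a second time. From $2m/\beta^2\le f(\beta)\le\Lambda$ and $\beta^2=\frac14w^2A^{-2/3}\le\frac34A^{1/3}$ we get $m=O(A^{1/3})$. By \eqref{eq:gamma} the continuous positive function $\gamma$ is bounded below on $[1,\infty)$, so $g(m)\ge\mathrm{const}\cdot m^{-1/2}$ for $m\ge1$, while $g(m)\ge g(1)$ for $m\le1$. Hence $g(m)^{-3/2}=O(1+m^{3/4})=O(A^{1/4})$ with an absolute constant. Choose $k$ with $20(20/k)^{1/3}\le\epsilon/2$, and then $A_\epsilon$ so large that the remaining terms, which are $O(kA^{1/4})$, are at most $\frac\epsilon2A^{1/3}$.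
\end{proof}

\section{The lower bound for a given profile}\label{sec:lower}

For the lower bound we prescribe $\lambda$ as a function of the slope and build many polygons close to the shape for which the local count is sharp. We do this for an arbitrary profile, because two different profiles will be needed. Let $J$ be an open interval and $\lambda\colon J\to(0,\infty)$ a continuous function. Put $h(t)=-F'(\lambda(t))>0$ and
\[
\mathcal H=2\int_J\bigl(\lambda h+F(\lambda)\bigr)\,dt,\qquad\mathcal A=\frac12\iint_{J\times J}|t-t'|\,h(t)h(t')\,dt\,dt',\qquad\mathcal Y=\int_Jh\,dt .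
\]
For a large parameter $\ell$, imagine two chains in each of which the edges with slope in $\ell[t,t+dt]$ have total height $\ell h(t)\,dt$. By Lemmas~\ref{lem:window} and~\ref{lem:cap}, the logarithm of the number of such pairs should be $\ell\mathcal H$, the total area of the caps $\ell^3\mathcal A$, and the height $\ell\mathcal Y$.

\begin{proposition}\label{prop:lower}
Suppose that $\mathcal H,\mathcal A,\mathcal Y$ are finite. For every $\epsilon>0$ and all large $A$ there are at least $\exp\{(\mathcal H\mathcal A^{-1/3}-\epsilon)A^{1/3}\}$ classes of area at most $A$ whose lattice width $w$ satisfies $|wA^{-1/3}-\mathcal Y\mathcal A^{-1/3}|\le\epsilon$.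
\end{proposition}

\begin{proof}
\emph{Truncation and discretization.} We want finitely many rows, so that the errors in Lemma~\ref{lem:coprime} are bounded, and bounded slopes, so that the polygons fit in a box of polynomial size. Let $F_Q(\lambda)=-\sum_{n\le Q}\varphi(n)\log(1-e^{-n\lambda})$. Keep the function $\lambda$, replace $J$ by a compact subinterval $[T_1,T_2]$, and replace $F$ by $F_Q$ in the definitions of $h,\mathcal H,\mathcal A,\mathcal Y$. Both $F_Q$ and $-F_Q'$ increase with $Q$ to $F$ and $-F'$. By monotone convergence the truncated quantities $\mathcal H',\mathcal A',\mathcal Y'$ tend to $\mathcal H,\mathcal A,\mathcal Y$ as $Q\to\infty$ and $[T_1,T_2]\uparrow J$.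

Divide $[T_1,T_2]$ into $k\ge3$ intervals $J_1,\dots,J_k$ of length $\delta$ with midpoints $t_i$, and put $\lambda_i=\lambda(t_i)$, $h_i=-F_Q'(\lambda_i)=\sum_{n\le Q}n\varphi(n)/(e^{n\lambda_i}-1)>0$,
\[
\mathcal H_k=2\sum_i\delta\bigl(\lambda_ih_i+F_Q(\lambda_i)\bigr),\qquad\mathcal A_k=\frac12\sum_{i,j}\delta^2h_ih_j\bigl(|t_i-t_j|+\delta\bigr),\qquad\mathcal Y_k=\sum_i\delta h_i .
\]
As $k\to\infty$ these tend to $\mathcal H',\mathcal A',\mathcal Y'$: they are Riemann sums of continuous functions, apart from the term $\frac12\delta\mathcal Y_k^2\to0$ in $\mathcal A_k$. Since $\mathcal H,\mathcal A,\mathcal Y$ are finite and positive, we can fix $Q,T_1,T_2,k$ and a number $\alpha>\mathcal A_k$ with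
\begin{equation}\label{eq:choice}
\mathcal H_k\alpha^{-1/3}>\mathcal H\mathcal A^{-1/3}-\epsilon,\qquad\bigl|\mathcal Y_k\alpha^{-1/3}-\mathcal Y\mathcal A^{-1/3}\bigr|<\epsilon .
\end{equation}
From now on only the integer $\ell\to\infty$ varies, and implied constants may depend on all fixed quantities.

\emph{One window.} Let $V_i$ be the set of $z\in\mathcal P$ with height at most $Q$ and slope in the interior of $\ell J_i$. The $V_i$ are disjoint, and by Lemma~\ref{lem:coprime} row $n$ of $V_i$ has $\varphi(n)\ell\delta+O(1)$ elements. To see that Lemma~\ref{lem:window} is sharp we turn the generating function into a probability measure. Let $\nu_z$, $z\in V_i$, be independent with $\Pr(\nu_z=j)=(1-e^{-\lambda_iy(z)})e^{-\lambda_iy(z)j}$ for $j\ge0$. A configuration $\nu$ supported in $V_i$ has probability $e^{-\lambda_iY(\nu)}/Z_i$, where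
\[
\log Z_i=-\sum_{z\in V_i}\log(1-e^{-\lambda_iy(z)})=\ell\delta F_Q(\lambda_i)+O(1).
\]
The height $Y(\nu)$ has mean and variance
\[
\sum_{z\in V_i}\frac{y(z)}{e^{\lambda_iy(z)}-1}=\ell\delta h_i+O(1),\qquad\sum_{z\in V_i}\frac{y(z)^2e^{-\lambda_iy(z)}}{(1-e^{-\lambda_iy(z)})^2}=O(\ell),
\]
the latter being a sum of $O(\ell)$ bounded terms. Let $\mathcal M_i$ be the set of configurations supported in $V_i$ with $|Y(\nu)-\ell\delta h_i|\le\ell^{2/3}$. By Chebyshev's inequality its complement has probability $O(\ell^{-1/3})$, so $\Pr(\mathcal M_i)\ge\frac12$ for large $\ell$. Each element of $\mathcal M_i$ has probability at most $e^{-\lambda_i(\ell\delta h_i-\ell^{2/3})}/Z_i$. Therefore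
\[
\log|\mathcal M_i|\ge\ell\delta\bigl(\lambda_ih_i+F_Q(\lambda_i)\bigr)-O(\ell^{2/3}).
\]

\emph{Closing up.} Let $\mathcal M$ be the set of configurations supported in $\bigcup V_i$ whose restriction to each $V_i$ lies in $\mathcal M_i$; thus $\log|\mathcal M|\ge\frac12\ell\mathcal H_k-O(\ell^{2/3})$. Two chains from $0$ bound a polygon only if they end at the same point. For $\nu\in\mathcal M$ the height is $O(\ell)$ and all slopes are $O(\ell)$, so every partial sum of the vectors $\nu_zz$ lies in a box $\mathcal B$ of size $O(\ell^2)\times O(\ell)$, with $O(\ell^3)$ lattice points. By the pigeonhole principle there is $\mathcal M^*\subset\mathcal M$ with $|\mathcal M^*|\ge|\mathcal M|/O(\ell^3)$ on which $\sum_z\nu_zz$ is a fixed vector $(X^*,Y^*)$, and $Y^*=\ell\mathcal Y_k+O(\ell^{2/3})$.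

For $\nu,\nu'\in\mathcal M^*$ let $R$ be the right chain of $\nu$ and $L$ the left chain of $\nu'$, both starting at $0$. The concave function $R$ lies above the common chord and the convex function $L$ below it, so $P=\{(x,y):0\le y\le Y^*,\ L(y)\le x\le R(y)\}$ is a convex set, the union of the two caps, with vertices in $\mathcal B\cap\mathbf Z^2$. Since $P$ determines $R$ and $L$, different pairs give different sets.

\emph{Area.} Let $Y_i=\ell\delta h_i+O(\ell^{2/3})$ be the height of the part of $\nu$ in $V_i$. Slopes $s\in\ell J_i$, $s'\in\ell J_j$ satisfy $|s-s'|\le\ell(|t_i-t_j|+\delta)$, and $|s-s'|\ge\ell(k-2)\delta$ if $\{i,j\}=\{1,k\}$. By Lemma~\ref{lem:cap} the area of the right cap lies between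
\[
\tfrac12Y_1Y_k\,\ell(k-2)\delta\qquad\text{and}\qquad\tfrac14\sum_{i,j}Y_iY_j\,\ell\bigl(|t_i-t_j|+\delta\bigr)=\tfrac12\ell^3\mathcal A_k+O(\ell^{8/3}).
\]
The left cap obeys the same bounds with $\nu'$. As $k\ge3$, we get $c'\ell^3\le|P|\le\alpha\ell^3$ for large $\ell$, with a constant $c'>0$. In particular $P$ is a convex lattice polygon.

\emph{Width.} The polygon is long and thin: some horizontal chord has length at least $|P|/Y^*\ge c''\ell^2$ with $c''>0$. A functional $px+qy$ with $p\ne0$ has range at least $|p|c''\ell^2>Y^*$ on this chord for large $\ell$, and $qy$ with $q\ne0$ has range $|q|Y^*$. So $w(P)=Y^*$.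

\emph{Conclusion.} By Lemma~\ref{lem:classes} the $|\mathcal M^*|^2$ polygons represent at least $|\mathcal M^*|^2/O(\ell^9)$ classes, and the logarithm of this number is at least $\ell\mathcal H_k-O(\ell^{2/3})$. Take $\ell=\lfloor(A/\alpha)^{1/3}\rfloor$. Then the areas are at most $A$, $\ell A^{-1/3}\to\alpha^{-1/3}$, and $wA^{-1/3}\to\mathcal Y_k\alpha^{-1/3}$. The strict inequalities \eqref{eq:choice} finish the proof.
\end{proof}

In the upper bound $\lambda$ was a function of the relative height $v$, given by $F(\lambda)=m(1-v^2)$. To use the same $\lambda$ here we need the slope $t$ as a function of $v$, and the relation $dv=h\,dt$ between height and slope prescribes it.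

\begin{corollary}\label{cor:lower}
For every $\beta,\epsilon>0$ and all large $A$ there are at least $\exp\{(f(\beta)-\epsilon)A^{1/3}\}$ classes of area at most $A$ with $|wA^{-1/3}-2\beta|\le\epsilon$.
\end{corollary}

\begin{proof}
Let $m=m_1(\beta)$. For $v\in(-1,1)$ put $\lambda=g(m(1-v^2))$ and $q(v)=-g'(m(1-v^2))=-1/F'(\lambda)>0$. The function $t(v)=\int_0^vq(u)\,du$ is a $C^1$ diffeomorphism of $(-1,1)$ onto an open interval $J$, and we regard $\lambda$ as a continuous function of $t\in J$. Then $h=1/q$, $dt=q\,dv$ and $h\,dt=dv$. Hence $\mathcal Y=2$. By Tonelli's theorem, \eqref{eq:Psiprime} and the definition of $m_1$,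
\[
\mathcal A=\iint_{-1<v<v'<1}\int_v^{v'}q(u)\,du\,dv\,dv'=\int_{-1}^1q(u)(1+u)(1-u)\,du=-\Psi'(m)=\beta^{-3},
\]
\[
\mathcal H=2\int_{-1}^1\lambda\,dv+2\int_{-1}^1m(1-v^2)q(v)\,dv=2\Psi(m)+2m\beta^{-3}.
\]
So $\mathcal H\mathcal A^{-1/3}=\Phi(\beta,m)=f(\beta)$ and $\mathcal Y\mathcal A^{-1/3}=2\beta$, and Proposition~\ref{prop:lower} applies.
\end{proof}

The two bounds combine as follows.

\begin{proposition}\label{prop:count}
The counting statement of Theorem~\ref{thm:profile} holds for all $0\le\beta_1<\beta_2\le\infty$. In particular $A^{-1/3}\log N_2(A)\to\Lambda=\sup f$.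
\end{proposition}

\begin{proof}
Let $\Lambda'=\sup_{(\beta_1,\beta_2)}f$. By continuity, $f(\beta)\le\Lambda'$ for all $\beta\in(0,\infty)$ with $\beta_1\le\beta\le\beta_2$. At most $\sqrt{3A}$ widths occur, and Proposition~\ref{prop:upper} is uniform in $w$, so for each $\epsilon>0$ and large $A$ the count is at most $\sqrt{3A}\exp\{(\Lambda'+\epsilon)A^{1/3}\}$. Conversely, given $\epsilon>0$, choose $\beta\in(\beta_1,\beta_2)$ with $f(\beta)\ge\Lambda'-\epsilon$ and $\epsilon'\le\epsilon$ with $[\beta-\epsilon',\beta+\epsilon']\subset(\beta_1,\beta_2)$. Corollary~\ref{cor:lower} with $\epsilon'$ gives at least $\exp\{(\Lambda'-2\epsilon)A^{1/3}\}$ classes in the range. The case $(\beta_1,\beta_2)=(0,\infty)$ counts all classes.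
\end{proof}

\section{The inequality $\Lambda>C_0$}\label{sec:strict}

We must find $m$ with $m\Psi(m)^2>\pi^2c$, the limit at infinity. The function $\Psi$ depends on $F$ through its inverse, which hides the arithmetic of $F$. We therefore replace the optimal profile by one whose value is controlled by a quantity linear in $F$. It should lose nothing in the homogeneous model, and the profile $\lambda(t)=a\sqrt{1+t^2}$ has this property. Indeed, in that model $h=2c\lambda^{-3}$, and with $t=\tan\theta$ the boundary element $(t,1)h\,dt$ equals $2ca^{-3}(\sin\theta,\cos\theta)\,d\theta$: the rescaled shape is a disc. For $a>0$ put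
\[
I(a)=\int_{-\infty}^\infty F\bigl(a\sqrt{1+\tau^2}\bigr)\,d\tau .
\]
In the homogeneous model $a^2I(a)=c\int(1+\tau^2)^{-1}d\tau=\pi c$ for every $a$, and the next lemma would return exactly $C_0$.

\begin{lemma}\label{lem:disc}
For every $a>0$, $\Lambda\ge3\bigl(2\pi a^2I(a)\bigr)^{1/3}$.
\end{lemma}

\begin{proof}
Take $J=\mathbf R$ and $\lambda(t)=a\sqrt{1+t^2}$. By Lemma~\ref{lem:F}(c), $F(\lambda(t))$ and $h(t)$ decay exponentially as $|t|\to\infty$, so $\mathcal H,\mathcal A,\mathcal Y$ and $U=\int\sqrt{1+t^2}\,h\,dt$ are finite, and $\mathcal H=2aU+2I(a)$. We claim that $\mathcal A\le U^2/\pi$; this is the isoperimetric inequality for the rescaled shape, whose perimeter is $2U$. Let $t=\tan\theta$, $\theta\in(-\frac\pi2,\frac\pi2)$, and let $\omega$ be the measure $\sqrt{1+t^2}\,h\,dt$, of mass $U$, in the variable $\theta$. We have $|t-t'|=|\sin(\theta-\theta')|\sqrt{1+t^2}\sqrt{1+t'^2}$, and the Fourier series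
\[
|\sin x|=\frac2\pi-\frac4\pi\sum_{j\ge1}\frac{\cos2jx}{4j^2-1}
\]
converges uniformly. Integrating term by term,
\[
\mathcal A=\frac12\iint|\sin(\theta-\theta')|\,d\omega(\theta)\,d\omega(\theta')=\frac{U^2}\pi-\frac2\pi\sum_{j\ge1}\frac{\bigl|\int e^{2ij\theta}\,d\omega\bigr|^2}{4j^2-1}\le\frac{U^2}\pi .
\]
By the inequality of arithmetic and geometric means,
\[
\mathcal H\mathcal A^{-1/3}\ge\pi^{1/3}U^{-2/3}\bigl(aU+aU+2I(a)\bigr)\ge3\bigl(2\pi a^2I(a)\bigr)^{1/3}.
\]
Propositions~\ref{prop:lower} and~\ref{prop:count} give $\Lambda\ge\mathcal H\mathcal A^{-1/3}$.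
\end{proof}

It remains to find $a$ with $a^2I(a)>\pi c$. The Mellin transform of $I$ is an explicit product of gamma and zeta factors, with $\zeta(s)$ in the denominator. The tool that converts a nonreal pole into a change of sign is Landau's theorem, which we need in the following form.

\begin{lemma}[Landau]\label{lem:landau}
Let $d\colon[0,\infty)\to[0,\infty)$ be continuous, and suppose that $\widehat d(s)=\int_0^\infty d(u)e^{-us}\,du$ converges for all real $s>2$. Let $W$ be meromorphic in $\operatorname{Re}s>0$, equal to $\widehat d$ in $\operatorname{Re}s>2$, and without poles on the positive real axis. Then $W$ has no poles in $\operatorname{Re}s>0$.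
\end{lemma}

\begin{proof}
Let $\sigma_0\le2$ be the infimum of the real $s$ for which the integral converges. In $\operatorname{Re}s>\sigma_0$ it converges absolutely and locally uniformly, so $\widehat d$ is analytic there and may be differentiated under the integral sign. By the identity theorem $W=\widehat d$ in $\operatorname{Re}s>\max(\sigma_0,0)$, so it suffices to show $\sigma_0\le0$. Suppose $\sigma_0>0$, and let $s_1=\sigma_0+1$. Every point of the closed disc $|s-s_1|\le1$ other than $\sigma_0$ lies in $\operatorname{Re}s>\sigma_0$, and $W$ is analytic at $\sigma_0$. By compactness $W$ is analytic in a disc $|s-s_1|<1+2\varepsilon$ with $\varepsilon>0$. Its Taylor series at $s_1$ has coefficients $\frac{(-1)^n}{n!}\int u^nd(u)e^{-us_1}du$ and converges at $s=\sigma_0-\varepsilon$: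
\[
\sum_{n\ge0}\frac{(1+\varepsilon)^n}{n!}\int_0^\infty u^nd(u)e^{-us_1}\,du<\infty .
\]
All terms are nonnegative, so by Tonelli's theorem the sum is $\int_0^\infty d(u)e^{-u(\sigma_0-\varepsilon)}du$. This contradicts the definition of $\sigma_0$.
\end{proof}

The sign condition is essential: $d(u)=e^{u/2}\cos bu$ with $b>0$ has $\widehat d(s)=(s-\frac12)/((s-\frac12)^2+b^2)$, with poles at $\frac12\pm ib$ and none on the real axis.

We recall the standard facts to be used. The function $\Gamma$ has no zeros, its poles are simple and lie at $0,-1,-2,\dots$, and $\Gamma(s)=2^{s-1}\pi^{-1/2}\Gamma(\frac s2)\Gamma(\frac{s+1}2)$. The function $\zeta$ is meromorphic in $\mathbf C$ with a single pole, simple with residue $1$, at $s=1$. It has no zeros in $\operatorname{Re}s>1$, by the Euler product, and none in the real interval $(0,1)$, because there $(1-2^{1-s})\zeta(s)=\sum_n(-1)^{n-1}n^{-s}>0$. It satisfies $\zeta(s)=2^s\pi^{s-1}\sin\frac{\pi s}2\,\Gamma(1-s)\zeta(1-s)$, and it has a zero $\rho=\frac12+i\gamma_0$ with $\gamma_0=14.13\ldots$. Finally $\sum_n\varphi(n)n^{-s}=\zeta(s-1)/\zeta(s)$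 for $\operatorname{Re}s>2$, since $\sum_{d\mid n}\varphi(d)=n$.

\begin{lemma}\label{lem:sign}
There is $a>0$ with $a^2I(a)>\pi c$.
\end{lemma}

\begin{proof}
Let $\operatorname{Re}s>2$. Integrating \eqref{eq:F} term by term, which absolute convergence permits, and evaluating a beta integral, we get
\[
\int_0^\infty F(\lambda)\lambda^{s-1}\,d\lambda=\Gamma(s)\sum_{r,n}\frac{\varphi(n)}{r\,(rn)^s}=\Gamma(s)\frac{\zeta(s+1)\zeta(s-1)}{\zeta(s)},\qquad\int_{-\infty}^\infty\frac{d\tau}{(1+\tau^2)^{s/2}}=\frac{\sqrt\pi\,\Gamma(\frac{s-1}2)}{\Gamma(\frac s2)} .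
\]
Substituting $\lambda=a\sqrt{1+\tau^2}$ for fixed $\tau$ shows that the Mellin transform of $I$ is the product of these two quantities. By the duplication formula,
\begin{equation}\label{eq:mellin}
\int_0^\infty I(a)a^{s-1}\,da=\widetilde I(s):=2^{s-1}\,\Gamma\Bigl(\frac{s+1}2\Bigr)\Gamma\Bigl(\frac{s-1}2\Bigr)\frac{\zeta(s+1)\zeta(s-1)}{\zeta(s)},
\end{equation}
and $\widetilde I$ is meromorphic in $\mathbf C$. The function $I$ is continuous, by dominated convergence and the monotonicity of $F$. For $a\ge1$, Lemma~\ref{lem:F}(c) and $a\sqrt{1+\tau^2}\ge\frac12(a+|\tau|)$ give $I(a)\le4eF(1)e^{-a/2}$. So $\int_1^\infty I(a)a^{s-1}da$ is an entire function of $s$.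

Suppose that $D(a):=\pi ca^{-2}-I(a)\ge0$ for all $a>0$. Put $d(u)=D(e^{-u})$, so $0\le d(u)\le\pi ce^{2u}$. For $\operatorname{Re}s>2$,
\[
\widehat d(s)=\int_0^1D(a)a^{s-1}\,da=W(s):=\frac{\pi c}{s-2}-\widetilde I(s)+\int_1^\infty I(a)a^{s-1}\,da .
\]
We check that $W$ has no pole at a real point $s>0$. There the factors $\Gamma(\frac{s+1}2)$ and $\zeta(s+1)$ are analytic, and so is $1/\zeta(s)$, which has a simple zero at $s=1$. The factor $\Gamma(\frac{s-1}2)$ has a pole only at $s=1$; it is simple and is canceled by that zero, while $\zeta(s-1)$ is analytic at $s=1$. The factor $\zeta(s-1)$ has a pole only at $s=2$, where $\widetilde I$ has a simple pole with residue $2\Gamma(\frac32)\Gamma(\frac12)\zeta(3)/\zeta(2)=\pi c$; this is canceled by the term $\pi c/(s-2)$. By Lemma~\ref{lem:landau}, $W$ has no poles in $\operatorname{Re}s>0$.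

At $s=\rho$, however, $1/\zeta(s)$ has a pole and no other factor in \eqref{eq:mellin} vanishes. The gamma factors are finite and nonzero as $\rho\notin\mathbf R$, and $\zeta(\rho+1)\ne0$ as $\operatorname{Re}(\rho+1)>1$. By the functional equation,
\[
\zeta(\rho-1)=2^{\rho-1}\pi^{\rho-2}\sin\frac{\pi(\rho-1)}2\,\Gamma(2-\rho)\,\zeta(2-\rho)\ne0,
\]
because the sine has only real zeros and $\operatorname{Re}(2-\rho)>1$. So $W$ has a pole at $\rho$, a contradiction.
\end{proof}

\section{Proofs of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:bounds}]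
With $a$ from Lemma~\ref{lem:sign}, Lemma~\ref{lem:disc} gives $\Lambda>3(2\pi^2c)^{1/3}=3(12\zeta(3))^{1/3}$. The upper bound is part of Lemma~\ref{lem:sandwich}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:limit}]
By Proposition~\ref{prop:count} and Lemma~\ref{lem:sandwich} the limit exists and equals $\Lambda=\sup f=\sup G$. The function $f$ is continuous on $(0,\infty)$ with limits $0$ and $C_0$ at the ends, both smaller than $\Lambda$. So $f$ attains its supremum, and by Lemma~\ref{lem:sandwich} so does $G$. A maximizer of $G$ is a critical point of $m\Psi(m)^2$, whose derivative is $\Psi(m)\bigl(\Psi(m)+2m\Psi'(m)\bigr)$, and $\Psi>0$.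
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:profile}]
The counting statement is Proposition~\ref{prop:count}, and the properties of $f$ are contained in Lemma~\ref{lem:sandwich} and Theorem~\ref{thm:bounds}. Let $\eta=(\Lambda-C_0)/4>0$. Since $f(0+)=0$ and $f(\infty)=C_0$ are smaller than $C_0+\eta=\Lambda-3\eta$, there are $0<\beta_1<\beta_2<\infty$ with $f\le\Lambda-3\eta$ on $(0,\beta_1)$ and on $(\beta_2,\infty)$. By the counting statement for these two intervals, at most $\exp\{(\Lambda-3\eta+o(1))A^{1/3}\}$ classes have $w/(2A^{1/3})\notin[\beta_1,\beta_2]$, while the total number is $\exp\{(\Lambda+o(1))A^{1/3}\}$. The ratio is at most $e^{-\eta A^{1/3}}$ for large $A$. Take $b_i=2\beta_i$.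
\end{proof}

\begin{remark}
The proof gives no quantitative lower bound for $\Lambda-C_0$, and we claim none. The following heuristic, which is not used above, suggests that the difference is extremely small. The pole of $\zeta(s+1)$ gives $\widetilde I$ a simple pole at $s=0$ with residue $\frac12\Gamma(\frac12)\Gamma(-\frac12)\zeta(-1)/\zeta(0)=\frac12(-2\pi)\cdot\frac16=-\frac\pi6$. Collecting residues formally in the Mellin inversion of \eqref{eq:mellin}, one is led to expect that, for small $a$, $I(a)$ is approximately $\pi ca^{-2}-\frac\pi6$ plus oscillating terms of size $a^{-1/2}$ from zeros such as $\rho$. Their coefficients are very small, because the gamma factors in \eqref{eq:mellin} decay exponentially along vertical lines. On this picture the oscillation overcomes the negative constant only for very small $a$, where its relative size $a^{3/2}$ is tiny.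
\end{remark}

\begin{thebibliography}{1}
\bibitem{survey}
\emph{Extremal problems for convex lattice polytopes: a survey},
\texttt{http://www.math-inst.hu/\%7Ebarany/cikkek/psurveyAMS.pdf}.
\end{thebibliography}
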